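\title{Bounds for Helmholtz boundary integral operators outside sets of wavenumbers of small measure}

\begin{abstract}
Let $\Omega_-\subset\mathbb{R}^d$, $d\ge 2$, be a bounded Lipschitz obstacle with connected exterior. We consider the exterior Dirichlet-to-Neumann map for the Helmholtz equation at wavenumber $k$, the inverse of the Burton--Miller operator $A_{k,k}$, and the inverse of the single-layer operator $S_k$, in their natural $k$-weighted norms. We prove that the set of $k\in[K,2K]$ at which one of the three norms exceeds $\lambda$ has measure at most $CK^d/\lambda$. Consequently all three norms are $O(k^dh(k))$ outside a set of arbitrarily small measure, for every positive nondecreasing $h$ with $\int^\infty dk/(k\,h(k))<\infty$. The choice $h(k)=\log^2(2+k)$ proves a conjectured bound. For $S_k^{-1}$ and almost every rectangular box the integral condition cannot be weakened. The proof reduces the boundary operators to Dirichlet resolvents by Rellich identities, and controls the exterior resolvent by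 a weak-type estimate for operator-valued Herglotz functions that is proved with a Fredholm determinant.
\end{abstract}

\section{Introduction}

\subsection{The operators and the conjecture}

Let $d\ge2$ and let $\Omega_-\subset\mathbb{R}^d$ be a bounded Lipschitz open set: near each boundary point, after a rotation, $\Omega_-$ is the region on one side of the graph of a Lipschitz function. We assume that the exterior $\Omega_+:=\mathbb{R}^d\setminus\overline{\Omega_-}$ is connected. Let $\Gamma:=\partial\Omega_-$, and let $n$ be the unit normal pointing out of $\Omega_-$, defined almost everywhere on $\Gamma$. For $k>0$ we consider the Helmholtz equation $\Delta u+k^2u=0$. A solution defined outside a ball is \emph{outgoing} if it satisfies the Sommerfeld radiation condition $r^{(d-1)/2}(\partial_ru-iku)\to0$ as $r=|x|\to\infty$, uniformly in $x/r$. We write $\partial_n^\pm$ for the normal derivative on $\Gamma$ taken from $\Omega_\pm$, always in the direction $n$, and we drop the sign when the side is clear. Let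 $H_\pm$ be the Dirichlet Laplacian on $L^2(\Omega_\pm)$, that is, the nonnegative self-adjoint operator defined by the quadratic form $\int|\nabla v|^2$ on $H^1_0(\Omega_\pm)$. The spectrum of $H_-$ consists of eigenvalues of finite multiplicity that tend to infinity.

Three maps relate the boundary data of solutions.
\begin{itemize}
\item The exterior Dirichlet-to-Neumann map $\mathrm{DtN}_k^+$ sends $u|_\Gamma$ to $\partial_n^+u$, where $u$ is an outgoing solution in $\Omega_+$.
\item The interior Dirichlet-to-Neumann map $\mathrm{DtN}_k^-$ sends $u|_\Gamma$ to $\partial_n^-u$, where $u$ is a solution in $\Omega_-$. It is defined when $k^2\notin\operatorname{spec}H_-$.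
\item The interior impedance-to-Dirichlet map $\mathrm{ItD}_k^-$ sends $\partial_n^-u-iku|_\Gamma$ to $u|_\Gamma$, where $u$ is a solution in $\Omega_-$.
\end{itemize}
Let
\begin{equation}\label{eq:G}
G_k(x)=\frac i4\Big(\frac{k}{2\pi|x|}\Big)^{(d-2)/2}H^{(1)}_{(d-2)/2}(k|x|)
\end{equation}
be the outgoing fundamental solution of $-\Delta-k^2$; for $d=3$ it is $e^{ik|x|}/(4\pi|x|)$. The single-layer operator and the adjoint double-layer operator on $\Gamma$ are
\[
S_k\varphi(x)=\int_\Gamma G_k(x-y)\varphi(y)\,ds(y),\qquad D_k'\varphi(x)=\mathrm{p.v.}\int_\Gamma\partial_{n(x)}G_k(x-y)\varphi(y)\,ds(y),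
\]
and $A_{k,k}:=\frac12I+D_k'-ikS_k$ is the Burton--Miller (combined-field) operator on $L^2(\Gamma)$. The exterior Dirichlet scattering problem reduces to an equation $A_{k,k}\,\partial_n^+u=f$, so the norm of $A_{k,k}^{-1}$ measures the stability of this formulation at wavenumber $k$. We use two standing facts, as quoted in \cite{talk}: $A_{k,k}$ is invertible for all $k>0$, $S_k$ is invertible for $k^2\notin\operatorname{spec}H_-$, and
\begin{equation}\label{eq:inverses}
A_{k,k}^{-1}=I-(\mathrm{DtN}_k^+-ik)\,\mathrm{ItD}_k^-,\qquad S_k^{-1}=\mathrm{DtN}_k^--\mathrm{DtN}_k^+ .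
\end{equation}
Both formulas express the jump relations: the single-layer potential $u$ with density $\varphi$ has trace $\psi=S_k\varphi$ and $\partial_n^\mp u=(\pm\frac12I+D_k')\varphi$, so that $A_{k,k}\varphi=\partial_n^-u-ik\psi$ and $\varphi=\partial_n^-u-\partial_n^+u$. Beyond \eqref{eq:inverses}, the integral operators do not appear in the proofs.

We write $\|\cdot\|_\Gamma$ for the norm of $L^2(\Gamma)$ and $\nabla_\Gamma$ for the tangential gradient, and we give $H^1(\Gamma)$ the weighted norm
\[
\|\phi\|_{H^1_k}^2=\|\nabla_\Gamma\phi\|_\Gamma^2+k^2\|\phi\|_\Gamma^2 .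
\]
Then $\|A_{k,k}^{-1}\|$ denotes the norm $L^2(\Gamma)\to L^2(\Gamma)$, while $\|\mathrm{DtN}_k^\pm\|$ and $\|S_k^{-1}\|$ denote norms $H^1_k(\Gamma)\to L^2(\Gamma)$. The weight reflects the fact that a plane wave $e^{ik\omega\cdot x}$, $|\omega|=1$, has gradient of size $k$: for such a wave $\|\partial_nu\|_\Gamma\le\|u\|_{H^1_k}$. A norm of order one is therefore the size to expect when nothing resonates, and growth in $k$ measures resonance.

The following conjecture was posed in \cite{talk}.

\medskip
\noindent\textbf{Conjecture.} \emph{For every $k_0>0$ and $\varepsilon>0$ there are a set $E\subset[k_0,\infty)$ of Lebesgue measure $|E|\le\varepsilon$ and a constant $C$, depending only on $\Omega_-$, $k_0$ and $\varepsilon$, such that}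
\[
\|\mathrm{DtN}_k^+\|,\ \|A_{k,k}^{-1}\|,\ \|S_k^{-1}\|\ \le\ C\,k^d\log^2(2+k),\qquad k\in[k_0,\infty)\setminus E .
\]

\subsection{Where the bound comes from}\label{sec:heuristic}

An exceptional set is unavoidable, because $S_k^{-1}$ does not exist when $k^2$ is an eigenvalue of $H_-$. A one-dimensional model shows how fast it blows up nearby. The solution of $u''+k^2u=0$ on $(0,a)$ with $u(0)=0$, $u(a)=1$ is $u(y)=\sin(ky)/\sin(ka)$, and $u'(a)=k\cot(ka)$. The weighted norm of the datum is $k$, so the weighted size of this entry of $\mathrm{DtN}_k^-$ is $|\cot(ka)|$, which behaves like $1/(a|k-k_p|)$ near each $k_p=\pi p/a$. About $aK/\pi$ of the numbers $k_p$ lie in $[K,2K]$, and for $\lambda\ge1$ each contributes an interval of length of order $1/\lambda$ on which $|\cot(ka)|>\lambda$. The total measure is of order $K/\lambda$.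

In dimension $d$ the number of $k_p\in[K,2K]$ with $k_p^2\in\operatorname{spec}H_-$, counted with multiplicity, is at most of order $K^d$ (see the proof of Lemma~\ref{lem:rho}). One guesses that $\|S_k^{-1}\|>\lambda$ on a subset of $[K,2K]$ of measure of order $K^d/\lambda$. To make the exceptional measure summable over the dyadic blocks $[2^j,2^{j+1}]$ one takes $\lambda_j=2^{jd}h_j/\varepsilon$ with $\sum_j1/h_j<\infty$, and $h_j=j^2$ gives the factor $\log^2$. The same computation suggests that any summable sequence $1/h_j$ should do, and that nothing less should.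

For the exterior problem there are no eigenvalues to count. For a box the norm of $\mathrm{DtN}_k^+$ is bounded in $k$ (Lemma~\ref{lem:star}), but a general obstacle may almost enclose a cavity, and the hypotheses contain no geometric condition that limits how strongly waves are held there. The conjecture asserts that, whatever the geometry, the exterior costs no more than the interior eigenvalues do.

\subsection{Results}

Fix $k_0>0$. Put
\[
N(k):=\max\big\{\|\mathrm{DtN}_k^+\|,\ \|A_{k,k}^{-1}\|,\ \|S_k^{-1}\|\big\},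
\]
with $\|S_k^{-1}\|=N(k)=\infty$ if $k^2\in\operatorname{spec}H_-$. We write $|\cdot|$ for outer Lebesgue measure. The letters $C,c$ denote positive constants that depend only on $\Omega_-$, $d$ and $k_0$ and may change from line to line.

\begin{theorem}[Distributional bound]\label{thm:weak}
For all $K\ge k_0$ and $\lambda>0$,
\[
\big|\{k\in[K,2K]:N(k)>\lambda\}\big|\le C\,K^d/\lambda .
\]
\end{theorem}

\begin{theorem}[Bound outside an exceptional set]\label{thm:main}
Let $h:[k_0,\infty)\to(0,\infty)$ be nondecreasing with $I_h:=\int_{k_0}^\infty\frac{dk}{k\,h(k)}<\infty$. For every $\varepsilon>0$ there is a measurable set $E\subset[k_0,\infty)$ with $|E|\le\varepsilon$ and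
\[
N(k)\le\frac C\varepsilon\Big(\frac1{h(k_0)}+I_h\Big)k^d\,h(k),\qquad k\in[k_0,\infty)\setminus E .
\]
\end{theorem}

The function $h(k)=\log^2(2+k)$ is positive and nondecreasing, and $\int_2^\infty\frac{dk}{k\log^2(2+k)}\le\int_2^\infty\frac{dk}{k\log^2k}=\frac1{\log2}$. So Theorem~\ref{thm:main} proves the conjecture.

\begin{theorem}[Sharpness for $S_k^{-1}$]\label{thm:sharp}
For almost every $\alpha\in(0,\infty)^d$, the box $\Omega_-$ with side lengths $a_i=\pi\alpha_i^{-1/2}$ has the following properties.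
\begin{itemize}
\item[(i)] There are $c_*,C_*,K_*>0$ such that $|\{k\in[K,2K]:\|S_k^{-1}\|>\lambda\}|\ge c_*K^d/\lambda$ for all $K=2^j\ge K_*$ and $\lambda\ge C_*K^d$.
\item[(ii)] If $h$ is positive and nondecreasing on $[k_0,\infty)$ and $\int_{k_0}^\infty\frac{dk}{k\,h(k)}=\infty$, then for every $C'>0$ the set $\{k\ge k_0:\|S_k^{-1}\|>C'k^dh(k)\}$ has infinite measure.
\end{itemize}
\end{theorem}

Thus, for nondecreasing $h$, a bound of order $k^dh(k)$ off sets of arbitrarily small measure holds for all three norms and all admissible obstacles if and only if $\int^\infty\frac{dk}{k\,h(k)}<\infty$. We make no claim about optimality for $\|\mathrm{DtN}_k^+\|$ or $\|A_{k,k}^{-1}\|$ separately.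

\subsection{Outline of the proof}

The upper bound has two independent halves. Let $\rho_-(k)$ be the norm of the interior resolvent $(H_--k^2)^{-1}$, and let $\rho_+(k)$ be the norm of the outgoing exterior resolvent cut off to a bounded region $B$ around the obstacle.

The first half is spectral: $\rho_\pm(k)>\lambda$ on a subset of $[K,2K]$ of measure at most $CK^{d-1}/\lambda$. For $\rho_-$ this is the eigenvalue count. For $\rho_+$ the number of eigenvalues is replaced by the trace of $\mathbf{1}_B\Pi\mathbf{1}_B$, where $\Pi$ is the spectral projection of $H_+$ onto $[0,9K^2]$, and the removal of intervals around eigenvalues is replaced by a weak-type estimate that holds for any self-adjoint operator. Section~\ref{sec:herglotz} proves this estimate and Section~\ref{sec:resolvent} applies it.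

The second half holds for every $k$: we show $N(k)\le C(k^{d/2}+k\rho_+(k)+k\rho_-(k))$. The factor $k$ matches the model above, since $k/|k^2-k_p^2|\approx1/(2|k-k_p|)$ near $k_p$. The tools are the Rellich identity on Lipschitz sets (Section~\ref{sec:rellich}) and a comparison with the damped equation $\Delta u+(k^2+ik)u=0$ (Section~\ref{sec:reduction}). Section~\ref{sec:proofs} combines the halves, and Section~\ref{sec:sharp} treats boxes. The appendices prove the limiting absorption principle and the divergence theorem behind the Rellich identity at the low regularity that we need.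

\section{A weak-type estimate for operator-valued Herglotz functions}\label{sec:herglotz}

Let $H$ be a self-adjoint operator on a Hilbert space $\mathcal{H}$ and let $T:\mathcal{H}'\to\mathcal{H}$ be bounded. We ask how large the function $F(z)=T^*(H-z)^{-1}T$ can be near the real axis.

If $H$ has eigenvalues $\mu_1,\dots,\mu_m$ on an $m$-dimensional space and $T=I$, then $\|F(x)\|>\lambda$ exactly when $|x-\mu_j|<1/\lambda$ for some $j$, a set of measure at most $2m/\lambda$; here $m=\operatorname{tr}T^*T$. The next example shows that $\operatorname{tr}T^*T$, and not the number of poles, is the right quantity.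

\begin{example}\label{ex:scalar}
Let $\mathcal{H}'=\mathbb{C}$ and $F(z)=\sum_{j=1}^n\frac{m_j}{t_j-z}$ with $m_j>0$ and $t_1<\dots<t_n$; this is the case $H=\operatorname{diag}(t_j)$, $T1=(\sqrt{m_j})_j$, $\operatorname{tr}T^*T=m:=\sum_jm_j$. On the real line $F$ increases from $0$ to $+\infty$ on $(-\infty,t_1)$, from $-\infty$ to $+\infty$ between consecutive poles, and from $-\infty$ to $0$ on $(t_n,\infty)$. Hence $\{F>\lambda\}=\bigcup_j(s_j,t_j)$, where the $s_j$ are the $n$ roots of $\lambda\prod_j(x-t_j)+\sum_jm_j\prod_{i\ne j}(x-t_i)$. Comparing the two leading coefficients gives $\sum_js_j=\sum_jt_j-m/\lambda$, so $|\{F>\lambda\}|=m/\lambda$. By the symmetry $x\mapsto-x$, also $|\{F<-\lambda\}|=m/\lambda$. The measure $2m/\lambda$ of $\{|F|>\lambda\}$ depends neither on the number nor on the position of the poles.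
\end{example}

This algebraic proof needs finitely many poles and a scalar function. A second argument loses a constant but survives in general. Since $\operatorname{Im}F\ge0$ in the upper half-plane,
\[
|1-iF/\lambda|^2=1+2\operatorname{Im}F/\lambda+|F|^2/\lambda^2\ge1+|F|^2/\lambda^2 .
\]
So $\ell=\log|1-iF/\lambda|$ is a \emph{nonnegative} harmonic function that is at least $\frac12\log2$ where $|F|>\lambda$, and its integral over a horizontal line can be read off from its decay at infinity. For one pole, $F=m/(t-z)$, we have $\ell(x)=\frac12\log(1+a^2/(x-t)^2)$ on the real line with $a=m/\lambda$, and $\int\ell\,dx=\pi a$, as differentiation in $a$ shows. Chebyshev's inequality then gives the measure $2\pi m/(\lambda\log2)$ in place of the exact value $2m/\lambda$.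

For operator-valued $F$ the difficulty is that the vector at which $\|F(x)\|$ is attained varies with $x$, so that the scalar estimate for one function $\langle F(z)f,f\rangle$ is not enough. The determinant of $1-iF/\lambda$ is a scalar analytic function that sees all directions at once.

We recall the facts that we need. For a compact operator $A$ with singular values $s_j$ (the eigenvalues of $(A^*A)^{1/2}$), the trace norm is $\|A\|_{S_1}=\sum_js_j$ and the Hilbert--Schmidt norm satisfies $\|A\|_{S_2}^2=\sum_js_j^2=\operatorname{tr}A^*A$. One has $\|A\|\le\|A\|_{S_2}$ and $\|T^*RT\|_{S_1}\le\|R\|\,\|T\|_{S_2}^2$. For trace class $A$ with eigenvalues $\mu_j$, the Fredholm determinant $\det(1+A)=\prod_j(1+\mu_j)$ is multiplicative, satisfies $\det(1+A^*)=\overline{\det(1+A)}$ and $|\det(1+A)|\le e^{\|A\|_{S_1}}$, and is analytic in $z$ when $A=A(z)$ is analytic in trace norm. If $0\le A\le A'$, the min-max principle orders the eigenvalues, and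
\begin{equation}\label{eq:detmon}
\det(1+A')\ge\det(1+A)\ge1+\operatorname{tr}A .
\end{equation}
Finally, the Herglotz representation states that a nonnegative harmonic function on the upper half-plane has the form
\begin{equation}\label{eq:herglotz}
\ell(x+iy)=by+\frac1\pi\int_{\mathbb{R}}\frac{y\,d\nu(t)}{(x-t)^2+y^2}
\end{equation}
with a constant $b\ge0$ and a Borel measure $\nu\ge0$.

\begin{lemma}\label{lem:weak}
Let $H$ be self-adjoint, let $T$ be Hilbert--Schmidt, $m=\|T\|_{S_2}^2$, and $F(z)=T^*(H-z)^{-1}T$ for $\operatorname{Im}z>0$. Then for all $y,\lambda>0$,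
\[
\big|\{x\in\mathbb{R}:\|F(x+iy)\|_{S_2}>\lambda\}\big|\le\frac{2\pi}{\log2}\,\frac m\lambda .
\]
\end{lemma}

\begin{proof}
The resolvent is analytic in operator norm and bounded by $1/\operatorname{Im}z$, so $F$ is analytic in trace norm and $\|F(z)\|_{S_1}\le m/\operatorname{Im}z$. Let $X(z)=-iF(z)/\lambda$. The resolvent identity $(H-z)^{-1}-(H-\bar z)^{-1}=(z-\bar z)(H-\bar z)^{-1}(H-z)^{-1}$ gives
\[
X+X^*=\frac{2\operatorname{Im}z}{\lambda}\,T^*(H-\bar z)^{-1}(H-z)^{-1}T\ge0 .
\]
By multiplicativity and \eqref{eq:detmon},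
\[
|\det(1+X)|^2=\det(1+X+X^*+X^*X)\ge\det(1+X^*X)\ge1+\|X\|_{S_2}^2 .
\]
So $\det(1+X(z))$ is analytic and has no zeros, and $\ell(z):=\log|\det(1+X(z))|$ is harmonic with
\[
\ell\ge\tfrac12\log\big(1+\|F\|_{S_2}^2/\lambda^2\big)\ge0 .
\]
Write $\ell$ in the form \eqref{eq:herglotz}. Since $\ell(iy)\le\|X(iy)\|_{S_1}\le m/(\lambda y)$, multiplication by $y$ gives
\[
by^2+\frac1\pi\int\frac{y^2}{t^2+y^2}\,d\nu(t)\le\frac m\lambda\qquad(y>0).
\]
As $y\to\infty$ this forces $b=0$ and, by monotone convergence, $\nu(\mathbb{R})\le\pi m/\lambda$. Because $\int_{\mathbb{R}}\frac{y\,dx}{(x-t)^2+y^2}=\pi$, Fubini's theorem gives $\int_{\mathbb{R}}\ell(x+iy)\,dx=\nu(\mathbb{R})\le\pi m/\lambda$ for every $y>0$. On the set in question $\ell\ge\frac12\log2$, and $\ell\ge0$ everywhere, so its measure is at most $(\pi m/\lambda)/(\frac12\log2)$.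
\end{proof}

Self-adjointness enters through $X+X^*\ge0$. Without this sign the determinant could vanish, $\ell$ would take negative values, and a bound on its integral would not control the set where it is large.

\section{The Dirichlet resolvents}\label{sec:resolvent}

\subsection{Conventions}

The Lipschitz condition provides a field $Z\in C_c^\infty(\mathbb{R}^d;\mathbb{R}^d)$ and $c_0>0$ with
\begin{equation}\label{eq:Z}
Z\cdot n\ge c_0\quad\text{a.e.\ on }\Gamma .
\end{equation}
Indeed, where $\Omega_-=\{x_d<h(x')\}$ with $|\nabla h|\le M$, the normal is $n=(-\nabla h,1)/\sqrt{1+|\nabla h|^2}$ and $e_d\cdot n\ge(1+M^2)^{-1/2}$; one glues finitely many such vertical directions by a partition of unity \cite[Lemma 1.5.1.9]{Grisvard}. Fix $R_0$ with $\overline{\Omega_-}\cup\operatorname{supp}Z\subset B_{R_0}$, where $B_R$ is the open ball of radius $R$ about $0$, and put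
\[
R_1=R_0+1,\quad R_2=R_0+2,\quad D_-=\Omega_-,\quad D_+=\Omega_+\cap B_{R_0},\quad B=\Omega_+\cap B_{R_1}.
\]
For an open set $D$ let $\|v\|_{D,k}^2:=\|\nabla v\|_{L^2(D)}^2+k^2\|v\|_{L^2(D)}^2$. A norm without subscript is an $L^2$ norm over the domain of the function, or an operator norm.

We use one energy inequality repeatedly. Let $(-\Delta-z)v=f$ in an open set $D$, let $\eta\in C_c^\infty(\mathbb{R}^d;[0,1])$, put $S=D\cap\operatorname{supp}\eta$, and assume $v,\nabla v,f\in L^2(S)$ and $\eta^2v\in H_0^1(D)$. Then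
\begin{equation}\label{eq:cacc}
\|\eta\nabla v\|^2\le\big(2|\operatorname{Re}z|+4\|\nabla\eta\|_\infty^2\big)\|v\|_{L^2(S)}^2+2\|f\|_{L^2(S)}\|v\|_{L^2(S)} .
\end{equation}
To see this, test the equation with $\eta^2\bar v$ and take real parts: $\|\eta\nabla v\|^2=\operatorname{Re}\big(z\|\eta v\|^2+\int f\eta^2\bar v-2\int\eta\bar v\,\nabla\eta\cdot\nabla v\big)$, and the last term is at most $\frac12\|\eta\nabla v\|^2+2\|v\nabla\eta\|^2$.

\subsection{The free fundamental solution}

The Hankel function $H^{(1)}_\nu$ is analytic in $\operatorname{Re}s>0$. Near $0$ it is $O(|s|^{-\nu})$ for $\nu>0$ and $O(1+|\log|s||)$ for $\nu=0$. For real $s\ge1$ it equals $s^{-1/2}e^{is}b(s)$ with $b(s)=O(1)$ and $b'(s)=O(s^{-2})$. Inserting this in \eqref{eq:G} gives, with $C$ depending only on $d$,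
\begin{equation}\label{eq:Gbounds}
|G_k(x)|\le
\begin{cases}
Ck^{(d-3)/2}|x|^{-(d-1)/2}, & k|x|\ge1,\\
C|x|^{2-d}, & k|x|\le1,\ d\ge3,\\
C(1+|\log k|x||), & k|x|\le1,\ d=2.
\end{cases}
\end{equation}
Formula \eqref{eq:G} also defines $G_\kappa$ for complex $\kappa$ with $\operatorname{Re}\kappa>0$ and $\operatorname{Im}\kappa>0$; convolution with $G_\kappa$ is then the resolvent $(-\Delta-\kappa^2)^{-1}$ on $L^2(\mathbb{R}^d)$.

\begin{lemma}[Far field]\label{lem:far}
Let $k>0$, $\beta=\frac{d-1}2$, and let $g\in L^2(\mathbb{R}^d)$ have compact support. Write $(G_k*g)(r\omega)=e^{ikr}r^{-\beta}a(r,\omega)$, $|\omega|=1$. Then $a=O(1)$, $\nabla_\omega a=O(1)$ and $\partial_ra=O(r^{-2})$ as $r\to\infty$, uniformly in $\omega$. In particular $G_k*g$ is outgoing.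
\end{lemma}

\begin{proof}
Let $s=|r\omega-y|=r\,(1-2r^{-1}\omega\cdot y+r^{-2}|y|^2)^{1/2}$. Then $e^{-ikr}r^\beta G_k(r\omega-y)$ is a constant multiple of $e^{ik(s-r)}(r/s)^\beta b(ks)$. For $y$ in a bounded set, $s-r$ and $r/s$ are smooth functions of $(1/r,\omega,y)$ up to $1/r=0$, so their $\omega$-derivatives are $O(1)$ and their $r$-derivatives are $O(r^{-2})$. The factor $b(ks)$ obeys the same bounds, because $b'(ks)=O(r^{-2})$ while $\partial_rs$ and $\nabla_\omega s$ are bounded. Integrate against $g(y)$. Finally, $u=G_k*g$ satisfies $r^\beta(\partial_ru-iku)=e^{ikr}(\partial_ra-\beta a/r)\to0$.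
\end{proof}

\subsection{The resolvent norms $\rho_\pm$}

The operator $H_+$ has no bounded inverse of $H_+-k^2$ to offer in general, but its cut-off resolvent has a boundary value on the positive axis. Functions in $L^2(B)$ are extended by zero, and $H^1_{\mathrm{loc}}(\overline{\Omega_+})$ consists of the functions that belong to $H^1(\Omega_+\cap B_R)$ for every $R$.

\begin{proposition}[Limiting absorption]\label{prop:lap}
For $k>0$ and $f\in L^2(B)$ there is a unique outgoing $v=R_+(k)f\in H^1_{\mathrm{loc}}(\overline{\Omega_+})$ with $(-\Delta-k^2)v=f$ and $v|_\Gamma=0$. Moreover $\mathbf{1}_B(H_+-k^2-iy)^{-1}\mathbf{1}_B\to\mathbf{1}_BR_+(k)\mathbf{1}_B$ in operator norm as $y\downarrow0$, and $\mathbf{1}_BR_+(k)\mathbf{1}_B$ is norm-continuous in $k>0$.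
\end{proposition}

The proof is in Appendix~\ref{app:lap}. It is where the connectedness of $\Omega_+$ is used: if $\Omega_+$ had a bounded component, a Dirichlet eigenfunction of that component would violate uniqueness. The proposition is purely qualitative; no rate in $k$ is needed. Define
\[
\rho_+(k):=\|\mathbf{1}_BR_+(k)\mathbf{1}_B\|,\qquad\rho_-(k):=\|(H_--k^2)^{-1}\|=\frac1{\operatorname{dist}(k^2,\operatorname{spec}H_-)}\in(0,\infty].
\]
Both functions are continuous, $\rho_-$ as a function with values in $(0,\infty]$.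

To count, we use the heat semigroup. The operator $e^{-tH_\pm}$ has an integral kernel with $0\le p_t(x,y)\le q_t(x-y)$, where $q_t(x)=(4\pi t)^{-d/2}e^{-|x|^2/4t}$ is the free heat kernel. For a bounded measurable $U\subset\Omega_\pm$ this gives
\begin{equation}\label{eq:heat}
\operatorname{tr}(\mathbf{1}_Ue^{-tH_\pm}\mathbf{1}_U)=\|e^{-tH_\pm/2}\mathbf{1}_U\|_{S_2}^2\le\int_U\int_{\mathbb{R}^d}q_{t/2}(x-y)^2\,dx\,dy=|U|\,(4\pi t)^{-d/2},
\end{equation}
because $\int q_{t/2}^2=(q_{t/2}*q_{t/2})(0)=q_t(0)$. No property of $\Gamma$ enters this bound.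

\begin{lemma}\label{lem:rho}
There is $C_1$ such that $|\{k\in[K,2K]:\rho_\pm(k)>\lambda\}|\le C_1K^{d-1}/\lambda$ for all $K\ge k_0$ and $\lambda>0$.
\end{lemma}

\begin{proof}
If $\lambda\le\frac2{5K^2}$, then $K^{d-1}/\lambda\ge\frac52K^{d+1}\ge\frac52k_0^dK$, and the claim holds because the interval has length $K$. So let $\lambda>\frac2{5K^2}$. Put $t=1/(9K^2)$ and note that $\mathbf{1}_{[0,1/t]}(s)\le e\cdot e^{-ts}$ for $s\ge0$. It suffices to bound by $CK^d/\lambda$ the measure of the corresponding set of $x=k^2\in[K^2,4K^2]$, since $dx=2k\,dk\ge2K\,dk$.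

\emph{Interior.} By \eqref{eq:heat} with $U=\Omega_-$, the number of eigenvalues $\mu\le9K^2$ of $H_-$, with multiplicity, is at most $e\operatorname{tr}e^{-tH_-}\le CK^d$. If $\rho_-(k)>\lambda$, some eigenvalue satisfies $|x-\mu|<1/\lambda<\frac52K^2$, and then $\mu\le9K^2$. So $x$ lies in one of at most $CK^d$ intervals of length $2/\lambda$.

\emph{Exterior.} The operator $\mathbf{1}_B$ is not Hilbert--Schmidt, so we first discard the part of the spectrum far from $x$. Let $\Pi=\mathbf{1}_{[0,9K^2]}(H_+)$ and $T=\Pi\mathbf{1}_B:L^2(B)\to L^2(\Omega_+)$. Since $\Pi\le e\cdot e^{-tH_+}$, \eqref{eq:heat} gives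
\[
m=\|T\|_{S_2}^2=\operatorname{tr}(\mathbf{1}_B\Pi\mathbf{1}_B)\le e\,|B|\,(4\pi t)^{-d/2}\le CK^d .
\]
With $F(z)=T^*(H_+-z)^{-1}T$ we have
\[
\mathbf{1}_B(H_+-x-iy)^{-1}\mathbf{1}_B=F(x+iy)+\mathbf{1}_B(H_+-x-iy)^{-1}(1-\Pi)\mathbf{1}_B ,
\]
and the last term has norm at most $1/(9K^2-4K^2)<\lambda/2$. If $\rho_+(k)>\lambda$, then by Proposition~\ref{prop:lap} the left side has norm greater than $\lambda$ for all small $y>0$, so that $\|F(x+iy)\|_{S_2}\ge\|F(x+iy)\|>\lambda/2$. Hence $x$ belongs to $A_j:=\{x:\|F(x+i/j)\|_{S_2}>\lambda/2\}$ for all large $j$. By Fatou's lemma and Lemma~\ref{lem:weak}, the set of such $x$ has measure at most $\liminf_j|A_j|\le\frac{4\pi m}{\lambda\log2}\le CK^d/\lambda$.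
\end{proof}

\section{The Rellich identity on Lipschitz sets}\label{sec:rellich}

Resolvent bounds control solutions in the volume, while $N(k)$ concerns normal derivatives in $L^2(\Gamma)$. On a Lipschitz set a solution need not belong to $H^2$, so the trace theorem cannot be applied to its gradient. The Rellich identity replaces it.

Let $D$ be a bounded Lipschitz open set with outward normal $\nu$. For $v\in H^1(D)$ with $\Delta v\in L^2(D)$, the normal derivative $\partial_\nu v\in H^{-1/2}(\partial D)$ is defined by Green's first identity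
\begin{equation}\label{eq:green}
\int_{\partial D}\psi\,\partial_\nu v=\int_D(\nabla v\cdot\nabla\psi+\psi\Delta v),\qquad\psi\in H^1(D),
\end{equation}
and the second identity follows by subtracting two instances. Both hold on $\Omega_+$ (with $\nu=-n$) for functions in $H^1(\Omega_+)$ with Laplacian in $L^2(\Omega_+)$: replace $\psi$ by $\zeta(x/R)\psi$, where $\zeta\in C_c^\infty$ equals $1$ near $0$, and observe that the extra term is $O(R^{-1}\|\nabla v\|\|\psi\|)$. A function on $\partial D$ is in $H^1(\partial D)$ if in each graph chart $x'\mapsto\phi(x',h(x'))$ is in $H^1$. Its tangential gradient, denoted by $\nabla_\Gamma\phi$ on any boundary, is the tangent vector with $\nabla_\Gamma\phi\cdot(e_i+\partial_ih\,e_d)=\partial_i[\phi(x',h(x'))]$ for $i<d$.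

The regularity theorem of Ne\v{c}as \cite[Theorem 4.24]{McLean} states that for $v\in H^1(D)$ with $\Delta v\in L^2(D)$,
\begin{equation}\label{eq:necas}
v|_{\partial D}\in H^1(\partial D)\iff\partial_\nu v\in L^2(\partial D).
\end{equation}
Let $V(D)$ be the space of $v$ with these equivalent properties. We use \eqref{eq:necas} only qualitatively; the $k$-explicit constants come from the following identity.

\begin{lemma}[Rellich identity]\label{lem:rellich}
Let $v\in V(D)$, $Y\in C^\infty(\overline D;\mathbb{R}^d)$, $k>0$, and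
\[
W=2\operatorname{Re}\big(\overline{Y\cdot\nabla v}\,\nabla v\big)+Y\big(k^2|v|^2-|\nabla v|^2\big).
\]
Then, almost everywhere in $D$, with summation over $i,j$,
\begin{equation}\label{eq:rellich}
\nabla\cdot W=2\operatorname{Re}\big(\overline{Y\cdot\nabla v}\,(\Delta v+k^2v)\big)+2\operatorname{Re}\big(\partial_iY_j\,\partial_iv\,\overline{\partial_jv}\big)-(\nabla\cdot Y)\big(|\nabla v|^2-k^2|v|^2\big),
\end{equation}
and
\begin{equation}\label{eq:flux}
\int_D\nabla\cdot W=\int_{\partial D}\Big[(Y\cdot\nu)\big(|\partial_\nu v|^2-|\nabla_\Gamma v|^2+k^2|v|^2\big)+2\operatorname{Re}\big(\overline{Y\cdot\nabla_\Gamma v}\,\partial_\nu v\big)\Big].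
\end{equation}
\end{lemma}

\begin{proof}
By interior regularity $v\in H^2_{\mathrm{loc}}(D)$, so we may differentiate:
\begin{align*}
\nabla\cdot2\operatorname{Re}(\overline{Y\cdot\nabla v}\,\nabla v)&=2\operatorname{Re}(\overline{Y\cdot\nabla v}\,\Delta v)+2\operatorname{Re}(\partial_iY_j\,\partial_iv\,\overline{\partial_jv})+Y\cdot\nabla|\nabla v|^2,\\
\nabla\cdot(Y|\nabla v|^2)&=(\nabla\cdot Y)|\nabla v|^2+Y\cdot\nabla|\nabla v|^2,\\
\nabla\cdot(Yk^2|v|^2)&=(\nabla\cdot Y)k^2|v|^2+2\operatorname{Re}(\overline{Y\cdot\nabla v}\,k^2v).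
\end{align*}
The first line minus the second plus the third is \eqref{eq:rellich}; the second derivatives other than $\Delta v$ cancel, and $\nabla\cdot W\in L^1(D)$. If $v$ is smooth up to the boundary, \eqref{eq:flux} is the divergence theorem, because substituting $\nabla v=\nu\,\partial_\nu v+\nabla_\Gamma v$ in $W\cdot\nu$ gives the integrand. The extension to $V(D)$ is proved in Appendix~\ref{app:rellich}.
\end{proof}

With $Y=Z$ the terms $|\partial_nv|^2$ and $|\nabla_\Gamma v|^2$ appear with opposite definite signs, so each controls the other up to volume terms.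

\begin{lemma}\label{lem:bdry}
Let $k\ge k_0$, $v\in H^1(D_\pm)$ and $F:=\Delta v+k^2v\in L^2(D_\pm)$.
\begin{itemize}
\item[(i)] If $v|_\Gamma\in H^1(\Gamma)$, then $\|\partial_nv\|_\Gamma\le C\big(\|v\|_{H^1_k}+\|v\|_{D_\pm,k}+\|F\|\big)$.
\item[(ii)] If $\partial_nv\in L^2(\Gamma)$, then $\|\nabla_\Gamma v\|_\Gamma\le C\big(\|\partial_nv\|_\Gamma+k\|v\|_\Gamma+\|v\|_{D_\pm,k}+\|F\|\big)$.
\end{itemize}
\end{lemma}

\begin{proof}
In the case of $D_+$ replace $v$ by $\theta v$, where $\theta\in C_c^\infty(B_{R_0})$ equals $1$ near $\overline{\Omega_-}\cup\operatorname{supp}Z$. This function vanishes near $\partial B_{R_0}$ and agrees with $v$ near $\Gamma$ and on $\operatorname{supp}Z$. By \eqref{eq:necas} it lies in $V(D_\pm)$ under either hypothesis, so $a=\|\partial_nv\|_\Gamma$ and $b=\|\nabla_\Gamma v\|_\Gamma$ are finite. Apply Lemma~\ref{lem:rellich} with $Y=Z$. The right side of \eqref{eq:rellich} is supported in $\operatorname{supp}Z$, and its integral is at most $C\mathcal{E}$ in modulus, where $\mathcal{E}=\|v\|_{D_\pm,k}^2+\|F\|^2$.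 Since $\nu=\mp n$ on $\Gamma$ changes only the overall sign of the boundary integral,
\[
\Big|\int_\Gamma(Z\cdot n)\big(|\partial_nv|^2-|\nabla_\Gamma v|^2+k^2|v|^2\big)+2\operatorname{Re}\big(\overline{Z\cdot\nabla_\Gamma v}\,\partial_nv\big)\Big|\le C\mathcal{E}.
\]
With $M=\sup|Z|$ and \eqref{eq:Z} this gives
\[
c_0a^2\le C\mathcal{E}+Mb^2+2Mab,\qquad c_0b^2\le C\mathcal{E}+M(a^2+k^2\|v\|_\Gamma^2)+2Mab .
\]
Use $2Mab\le\frac{c_0}2a^2+\frac{2M^2}{c_0}b^2$ in the first inequality, and the same bound with $a$ and $b$ exchanged in the second.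
\end{proof}

The field $Z$ also gives the multiplicative trace inequality: for $q\in H^1(\Omega_-)$,
\begin{equation}\label{eq:trace}
c_0\|q\|_\Gamma^2\le\int_\Gamma(Z\cdot n)|q|^2=\int_{\Omega_-}\nabla\cdot(Z|q|^2)\le C\|q\|_{L^2(\Omega_-)}\|q\|_{H^1(\Omega_-)} .
\end{equation}

\section{From resolvents to boundary operators}\label{sec:reduction}

The goal of this section is Proposition~\ref{prop:N}. One point decides the form of the estimates. By \eqref{eq:inverses}, $A_{k,k}^{-1}$ contains the composition of $\mathrm{DtN}_k^+$ with $\mathrm{ItD}_k^-$. Our bound for $\mathrm{ItD}_k^-:L^2\to H_k^1$ is $Ck^{d/2}$, and multiplying it by a bound $C(1+k\rho_+)$ for $\mathrm{DtN}_k^+$ would lose the factor $k^{d/2}$. On the other hand, $\mathrm{ItD}_k^-$ has norm at most $1/k$ on $L^2(\Gamma)$. We therefore split $\mathrm{DtN}_k^\pm$ into a nonresonant part, bounded from $H^1_k$ to $L^2$ uniformly in $k$, and a resonant part that carries $\rho_\pm$ but sees only the $L^2$ norm of the data.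

\subsection{The damped problem}

The nonresonant part is the Dirichlet-to-Neumann map for the spectral parameter $z_0=k^2+ik$. The size of the damping is a balance. With $k^2+iy$, the energy estimate in the next proof is uniform in $k$ when $y\ge ck$, while the error $-iyu_0$ made in returning to the Helmholtz equation is of the admissible size $k\|u_0\|$ when $y\le Ck$.

\begin{lemma}\label{lem:damped}
Let $k\ge k_0$, $z_0=k^2+ik$, $\phi\in H^1(\Gamma)$, and let $u_0\in H^1(\Omega_\pm)$ be the unique solution of $(\Delta+z_0)u_0=0$, $u_0|_\Gamma=\phi$. Then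
\[
\|\partial_nu_0\|_\Gamma\le C\|\phi\|_{H_k^1},\qquad\|u_0\|_{L^2(\Omega_\pm)}\le C\|\phi\|_\Gamma .
\]
\end{lemma}

\begin{proof}
The solution exists and is unique because $z_0\notin[0,\infty)$: subtract an $H^1$ extension of $\phi$ and apply the Lax--Milgram lemma on $H^1_0(\Omega_\pm)$ to the form $\int(|\nabla w|^2-z_0|w|^2)$, which is coercive after multiplication by a suitable unimodular constant. By Lemma~\ref{lem:bdry}(i), $a:=\|\partial_nu_0\|_\Gamma<\infty$. By \eqref{eq:green},
\[
\int_{\Omega_\pm}\big(|\nabla u_0|^2-z_0|u_0|^2\big)=\mp\int_\Gamma\bar\phi\,\partial_nu_0 .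
\]
The imaginary part gives $k\|u_0\|^2\le a\|\phi\|_\Gamma$, and the real part gives $\|\nabla u_0\|^2\le k^2\|u_0\|^2+a\|\phi\|_\Gamma$. Hence $\|u_0\|_{\Omega_\pm,k}^2\le(2k+1)a\|\phi\|_\Gamma\le Ca\|\phi\|_{H^1_k}$. Lemma~\ref{lem:bdry}(i) with $F=-iku_0$, $\|F\|\le\|u_0\|_{\Omega_\pm,k}$, yields $a^2\le C(\|\phi\|_{H_k^1}^2+a\|\phi\|_{H_k^1})$, which implies the first bound.

The second bound must not involve $\nabla_\Gamma\phi$, so we argue by duality. Let $w=(H_\pm-\bar z_0)^{-1}u_0$. Since $\operatorname{dist}(\bar z_0,[0,\infty))=k$, we have $k\|w\|\le\|u_0\|$, and testing the equation with $\bar w$ gives $\|\nabla w\|^2\le k^2\|w\|^2+\|u_0\|\|w\|\le C\|u_0\|^2$. Also $\Delta w+k^2w=ikw-u_0$ has norm at most $2\|u_0\|$. As $w|_\Gamma=0$, Lemma~\ref{lem:bdry}(i) gives $\|\partial_nw\|_\Gamma\le C\|u_0\|$. From $\Delta u_0=-z_0u_0$ and $\Delta\bar w=-\bar u_0-z_0\bar w$ we get $\bar w\Delta u_0-u_0\Delta\bar w=|u_0|^2$, so Green's second identity gives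
\[
\|u_0\|^2=\pm\int_\Gamma\phi\,\overline{\partial_nw}\le C\|\phi\|_\Gamma\|u_0\| .\qedhere
\]
\end{proof}

\subsection{The Dirichlet-to-Neumann maps}

\begin{lemma}\label{lem:dtn}
Let $k\ge k_0$ and $\phi\in H^1(\Gamma)$, and assume $\rho_-(k)<\infty$ in the interior case. Then
\[
\|\mathrm{DtN}_k^\pm\phi\|_\Gamma\le C\|\phi\|_{H_k^1}+C\big(k^2\rho_\pm(k)+k\big)\|\phi\|_\Gamma .
\]
In particular $\|\mathrm{DtN}_k^\pm\|\le C(1+k\rho_\pm(k))$.
\end{lemma}

\begin{proof}
Let $\chi\in C_c^\infty(B_{R_1};[0,1])$ equal $1$ near $\overline{B_{R_0}}$; thus $\chi\equiv1$ on $\Omega_-$. With $u_0$ from Lemma~\ref{lem:damped} put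
\[
f:=(\Delta+k^2)(\chi u_0)=-ik\chi u_0+2\nabla\chi\cdot\nabla u_0+u_0\Delta\chi ,
\]
which is supported in $\overline B$ in the exterior case. Let $v=R_+(k)f$, respectively $v=(H_--k^2)^{-1}f$. Then $u=\chi u_0+v$ solves the Helmholtz equation, has trace $\phi$, and is outgoing in the exterior case. By uniqueness, $\mathrm{DtN}_k^\pm\phi=\partial_nu_0+\partial_nv$, and the first term is bounded by Lemma~\ref{lem:damped}.

We claim $\|f\|\le Ck\|\phi\|_\Gamma$. In the interior case $f=-iku_0$. In the exterior case $\operatorname{supp}\nabla\chi$ is a compact subset of $\Omega_+$; taking $\eta\in C_c^\infty(\Omega_+;[0,1])$ equal to $1$ on it, \eqref{eq:cacc} gives $\|\nabla u_0\|_{L^2(\operatorname{supp}\nabla\chi)}\le Ck\|u_0\|$. In both cases $\|f\|\le Ck\|u_0\|$, and the second bound of Lemma~\ref{lem:damped} proves the claim.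

Let $\|v\|$ denote the norm in $L^2(B)$, respectively $L^2(\Omega_-)$, so that $\|v\|\le\rho_\pm\|f\|$. Since $v|_\Gamma=0$, inequality \eqref{eq:cacc} applies with $\eta=\chi$ and gives $\|\chi\nabla v\|^2\le C(k^2\rho_\pm^2+\rho_\pm)\|f\|^2$. As $\rho_\pm\le\frac12(k^2\rho_\pm^2+k^{-2})$ and $\chi=1$ on $D_\pm$, we obtain $\|v\|_{D_\pm,k}\le C(k\rho_\pm+1)\|f\|$. Lemma~\ref{lem:bdry}(i) with $F=-f$ yields
\[
\|\partial_nv\|_\Gamma\le C(k\rho_\pm+1)\|f\|\le C(k^2\rho_\pm+k)\|\phi\|_\Gamma .
\]
The last assertion follows from $k\|\phi\|_\Gamma\le\|\phi\|_{H_k^1}$.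
\end{proof}

\subsection{The impedance-to-Dirichlet map}

The impedance condition controls both $u$ and $\partial_nu$ on $\Gamma$ at once. To pass from these Cauchy data to the interior of an arbitrary Lipschitz set, we pair $u$ with a solution in free space, for which \eqref{eq:Gbounds} gives explicit bounds.

\begin{lemma}\label{lem:itd}
Let $k\ge k_0$, $g\in L^2(\Gamma)$ and $\psi=\mathrm{ItD}_k^-g$. Then $\|\psi\|_\Gamma\le k^{-1}\|g\|_\Gamma$ and $\|\psi\|_{H_k^1}\le Ck^{d/2}\|g\|_\Gamma$.
\end{lemma}

\begin{proof}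
Let $u\in H^1(\Omega_-)$ be the solution with $\partial_nu-ik\psi=g$, $\psi=u|_\Gamma$. By \eqref{eq:green},
\begin{equation}\label{eq:imp}
\int_{\Omega_-}\big(|\nabla u|^2-k^2|u|^2\big)=\int_\Gamma g\bar\psi+ik\|\psi\|_\Gamma^2 .
\end{equation}
The imaginary part gives $k\|\psi\|_\Gamma^2\le\|g\|_\Gamma\|\psi\|_\Gamma$, which is the first bound, and then $\|\partial_nu\|_\Gamma\le2\|g\|_\Gamma$.

Let $w=-G_k*(\bar u\mathbf{1}_{\Omega_-})$, so that $(\Delta+k^2)w=\bar u\mathbf{1}_{\Omega_-}$ in $\mathbb{R}^d$, and put $\sigma=k^{(d-3)/2}$. By \eqref{eq:Gbounds}, the region $k|x|\ge1$ contributes at most $C\sigma$ to $\|G_k\|_{L^1(B_{2R_1})}$ and the region $k|x|\le1$ at most $Ck^{-2}$. Since $k^2\sigma=k^{(d+1)/2}\ge c$, the total is at most $C\sigma$, and Young's inequality gives $\|w\|_{L^2(B_{R_1})}\le C\sigma\|u\|$. Inequality \eqref{eq:cacc}, with a cutoff equal to $1$ on $B_{R_0}$ and supported in $B_{R_1}$, gives $\|\nabla w\|^2_{L^2(B_{R_0})}\le C(k^2\sigma^2+\sigma)\|u\|^2\le Ck^2\sigma^2\|u\|^2$. Interior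 regularity gives
\[
\|w\|_{H^2(B_{R_0})}\le C\big(\|\Delta w\|_{L^2(B_{R_1})}+\|w\|_{L^2(B_{R_1})}\big)\le C(k^2\sigma+1+\sigma)\|u\|\le Ck^2\sigma\|u\| .
\]
So the $L^2$, $H^1$ and $H^2$ norms of $w$ on $\Omega_-$ are at most $C\sigma\|u\|$, $Ck\sigma\|u\|$ and $Ck^2\sigma\|u\|$. The trace inequality \eqref{eq:trace} for $w$ and for the components of $\nabla w$ gives $\|w\|_\Gamma\le Ck^{1/2}\sigma\|u\|$ and $\|\nabla w\|_\Gamma\le Ck^{3/2}\sigma\|u\|$. By Green's second identity,
\[
\|u\|^2=\int_{\Omega_-}u\,(\Delta+k^2)w=\int_\Gamma(\psi\,\partial_nw-w\,\partial_nu)\le C\big(k^{-1}k^{3/2}+2k^{1/2}\big)\sigma\|g\|_\Gamma\|u\| .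
\]
Hence $k\|u\|\le Ck^{3/2}\sigma\|g\|_\Gamma=Ck^{d/2}\|g\|_\Gamma$. The real part of \eqref{eq:imp} gives $\|\nabla u\|^2\le k^2\|u\|^2+\|g\|_\Gamma\|\psi\|_\Gamma\le Ck^d\|g\|_\Gamma^2$. Lemma~\ref{lem:bdry}(ii) with $F=0$ now bounds $\|\nabla_\Gamma\psi\|_\Gamma$ by $Ck^{d/2}\|g\|_\Gamma$.
\end{proof}

\begin{proposition}\label{prop:N}
There is $C_2$ such that $N(k)\le C_2\big(k^{d/2}+k\rho_+(k)+k\rho_-(k)\big)$ for $k\ge k_0$.
\end{proposition}

\begin{proof}
If $\rho_-(k)=\infty$ there is nothing to prove. Otherwise Lemma~\ref{lem:dtn} bounds $\|\mathrm{DtN}_k^+\|$ and, by \eqref{eq:inverses}, $\|S_k^{-1}\|\le\|\mathrm{DtN}_k^-\|+\|\mathrm{DtN}_k^+\|$. For $g\in L^2(\Gamma)$ and $\psi=\mathrm{ItD}_k^-g$ we have $A_{k,k}^{-1}g=g+ik\psi-\mathrm{DtN}_k^+\psi$, and Lemmas~\ref{lem:dtn} and~\ref{lem:itd} give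
\[
\|A_{k,k}^{-1}g\|_\Gamma\le2\|g\|_\Gamma+C\|\psi\|_{H_k^1}+C(k^2\rho_++k)\|\psi\|_\Gamma\le C\big(k^{d/2}+k\rho_+\big)\|g\|_\Gamma .\qedhere
\]
\end{proof}

\section{Proof of the upper bounds}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:weak}]
We have not shown that $N$ is measurable, so we prove slightly more: the set $\{k\in[K,2K]:N(k)>\lambda\}$ is contained in a Borel set $E_K(\lambda)\subset[K,2K]$ with $|E_K(\lambda)|\le C_0K^d/\lambda$, where $C_0$ depends only on $\Omega_-$, $d$, $k_0$.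

If $\lambda\le3C_2(2K)^{d/2}$, take $E_K(\lambda)=[K,2K]$. Its measure is $K\le CK^{1+d/2}/\lambda\le CK^d/\lambda$, because $1+\frac d2\le d$ for $d\ge2$ and $K\ge k_0$. This inequality is the reason why the term $k^{d/2}$ in Proposition~\ref{prop:N} is harmless.

If $\lambda>3C_2(2K)^{d/2}$ and $N(k)>\lambda$, then Proposition~\ref{prop:N} gives $C_2k(\rho_++\rho_-)>\frac23\lambda$, so $\rho_+(k)$ or $\rho_-(k)$ exceeds $\lambda':=\lambda/(6C_2K)$. Take $E_K(\lambda)=\{k\in[K,2K]:\max\{\rho_+(k),\rho_-(k)\}>\lambda'\}$, which is Borel by continuity. By Lemma~\ref{lem:rho} its measure is at most $2C_1K^{d-1}/\lambda'=12C_1C_2K^d/\lambda$.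
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Put $K_j=2^jk_0$ and $\lambda_j=\Lambda K_j^dh(K_j)$, with $\Lambda>0$ to be chosen, and let $E=\bigcup_{j\ge0}E_{K_j}(\lambda_j)$. Since $h$ is nondecreasing, $\frac{\log2}{h(K_j)}\le\int_{K_{j-1}}^{K_j}\frac{dk}{k\,h(k)}$ for $j\ge1$. Therefore
\[
|E|\le\frac{C_0}\Lambda\sum_{j\ge0}\frac1{h(K_j)}\le\frac{C_0}{\Lambda\log2}\Big(\frac1{h(k_0)}+I_h\Big),
\]
and the choice $\Lambda=\frac{C_0}{\varepsilon\log2}\big(\frac1{h(k_0)}+I_h\big)$ gives $|E|\le\varepsilon$. If $k\in[K_j,2K_j)\setminus E$, then $N(k)\le\lambda_j\le\Lambda k^dh(k)$, again by monotonicity.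
\end{proof}

\section{Sharpness: generic boxes}\label{sec:sharp}

Let $\Omega_-$ be the box with side lengths $a_i=\pi\alpha_i^{-1/2}$; its exterior is connected because $d\ge2$. Constants now depend on $\alpha$. The eigenvalues of $H_-$ are
\[
k_p^2=\sum_i\alpha_ip_i^2,\qquad p\in\mathbb{N}^d,\quad\mathbb{N}=\{1,2,\dots\}.
\]
To turn the heuristic of Section~\ref{sec:heuristic} into a lower bound, three things must be shown: that $\mathrm{DtN}_k^+$ cannot cancel the growth of $\mathrm{DtN}_k^-$ in $S_k^{-1}$, that $\|\mathrm{DtN}_k^-\|$ is at least $c/|k-k_p|$ near every $k_p$, and that the intervals around the $k_p$ do not overlap too much.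

\subsection{The exterior map is bounded}

Translate the box so that its center is $0$; this changes no norm. Then $x\cdot n=a_i/2$ on the faces orthogonal to $e_i$, so $x\cdot n\ge c>0$ on $\Gamma$, and $Y=x$ is a transversal field. It is not compactly supported, and the terms at infinity are handled by the Morawetz--Ludwig multiplier $\mathcal{M}u=x\cdot\nabla u-ikru+\beta u$, $\beta=\frac{d-1}2$, which annihilates $e^{ikr}r^{-\beta}a_0(\omega)$, the leading term of an outgoing wave.

\begin{lemma}\label{lem:star}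
There is $C_3$ such that $\|\mathrm{DtN}_k^+\|\le C_3$ for $k\ge k_0$.
\end{lemma}

\begin{proof}
Let $u$ be the outgoing solution with trace $\phi\in H^1(\Gamma)$, and let
\[
Q=2\operatorname{Re}(\overline{\mathcal{M}u}\,\nabla u)+x\big(k^2|u|^2-|\nabla u|^2\big)=W+2\operatorname{Re}\big(\overline{(\beta-ikr)u}\,\nabla u\big),
\]
where $W$ is the field of Lemma~\ref{lem:rellich} with $Y=x$. Since $\partial_iY_j=\delta_{ij}$, $\nabla\cdot Y=d$ and $\Delta u=-k^2u$, writing $u_r=\partial_ru$ we have
\begin{align*}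
\nabla\cdot W&=(2-d)|\nabla u|^2+dk^2|u|^2,\\
\nabla\cdot2\beta\operatorname{Re}(\bar u\nabla u)&=(d-1)|\nabla u|^2-(d-1)k^2|u|^2,\\
\nabla\cdot2\operatorname{Re}(ikr\bar u\nabla u)&=2\operatorname{Re}(ik\bar uu_r);
\end{align*}
in the last line the terms $ikr|\nabla u|^2$ and $-ik^3r|u|^2$ are purely imaginary. Adding, and using $|u_r-iku|^2=|u_r|^2+k^2|u|^2+2\operatorname{Re}(ik\bar uu_r)$, we get
\[
\nabla\cdot Q=\big(|\nabla u|^2-|u_r|^2\big)+|u_r-iku|^2\ge0 .
\]
Integrate over $D=\Omega_+\cap B_R$. Here $u\in V(D)$, so \eqref{eq:flux} applies to $W$; and $r$ is smooth on $\overline D$ because $0\in\Omega_-$, so \eqref{eq:green} with $\psi=\overline{(\beta-ikr)u}$ applies to the other term. This gives $\int_\Gamma Q\cdot n\le\int_{\partial B_R}Q\cdot x/R$.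

With $\chi$ as in the proof of Lemma~\ref{lem:dtn}, the function $(1-\chi)u$ is outgoing and solves $(-\Delta-k^2)w=g$ in $\mathbb{R}^d$ with $g$ smooth and compactly supported, so it equals $G_k*g$ (Appendix~\ref{app:lap}, Step 1). By Lemma~\ref{lem:far}, $u=e^{ikr}r^{-\beta}a$ for large $r$, and therefore $\mathcal{M}u=e^{ikr}r^{1-\beta}\partial_ra=O(r^{-\beta-1})$, $u_r=O(r^{-\beta})$, and $|\nabla u|^2-|u_r|^2=r^{-2\beta-2}|\nabla_\omega a|^2=O(r^{-2\beta-2})$. Moreover $u_r=(ik-\beta/r)u+O(r^{-\beta-2})$ and $|ik-\beta/r|^2=k^2+\beta^2/r^2$, so $|u_r|^2=k^2|u|^2+O(r^{-2\beta-2})$. Hence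
\[
Q\cdot x/r=2\operatorname{Re}(\overline{\mathcal{M}u}\,u_r)+r\big(k^2|u|^2-|\nabla u|^2\big)=O(r^{-2\beta-1})=O(r^{-d}),
\]
and the integral over $\partial B_R$ is $O(R^{-1})$ for fixed $k$. Letting $R\to\infty$,
\[
\int_\Gamma(x\cdot n)\big(|\partial_nu|^2-|\nabla_\Gamma\phi|^2+k^2|\phi|^2\big)+2\operatorname{Re}\big(\overline{x\cdot\nabla_\Gamma\phi}\,\partial_nu\big)+2\operatorname{Re}\big(\overline{(\beta-ikr)\phi}\,\partial_nu\big)\le0 .
\]
Since $x\cdot n\ge c$ and $|\beta-ikr|\le Ck$ on $\Gamma$, this gives $c\|\partial_nu\|_\Gamma^2\le C\|\phi\|_{H^1_k}^2+C\|\phi\|_{H_k^1}\|\partial_nu\|_\Gamma$, and the claim follows.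
\end{proof}

\subsection{Blow-up near an eigenvalue}

We imitate the one-dimensional model: in the eigenfunction for $p$ we detune one frequency so that the product solves the equation at wavenumber $k$. The largest frequency is chosen, since it moves least and produces a normal derivative of size $k$.

\begin{lemma}\label{lem:blow}
There are $c_1,\delta_0,K_1>0$ such that $\|S_k^{-1}\|\ge c_1/|k-k_p|$ whenever $k_p\ge K_1$, $0<|k-k_p|\le\delta_0$ and $k^2\notin\operatorname{spec}H_-$.
\end{lemma}

\begin{proof}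
Use coordinates $y\in\prod_l(0,a_l)$ and put $\xi_l=\sqrt{\alpha_l}\,p_l=\pi p_l/a_l$, so $\sum_l\xi_l^2=k_p^2$. Choose $i$ with $\xi_i$ maximal; then $\xi_i\ge k_p/\sqrt d$. Let $\delta_0\le1$, and let $K_1\ge k_0+1$, $K_1\ge1$ be so large that $2s+1\le s^2/(2d)$ for $s\ge K_1$. Then $|k^2-k_p^2|\le(2k_p+1)|k-k_p|\le\xi_i^2/2$, and we can define $\xi_i'>0$ by $\xi_i'^2=\xi_i^2+k^2-k_p^2\ge\xi_i^2/2$. We have
\[
|\xi_i'-\xi_i|\le\frac{|k^2-k_p^2|}{\xi_i}\le3\sqrt d\,|k-k_p|,\qquad\xi_i'\ge\frac{k_p}{\sqrt{2d}}\ge\frac k{2\sqrt{2d}} .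
\]
The function $u=\sin(\xi_i'y_i)\prod_{l\ne i}\sin(\xi_ly_l)$ solves $(\Delta+k^2)u=0$. Its trace $\phi$ is Lipschitz, hence in $H^1(\Gamma)$, and vanishes except on the face $y_i=a_i$, where it equals $\sin(\xi_i'a_i)\prod_{l\ne i}\sin(\xi_ly_l)$. Also $\phi\ne0$, since otherwise $u$ would be a Dirichlet eigenfunction with eigenvalue $k^2$. Because $\xi_ia_i=\pi p_i$, we have $|\sin(\xi_i'a_i)|=|\sin((\xi_i'-\xi_i)a_i)|\le3\sqrt d\,a_i|k-k_p|$. Let $P^2=\prod_{l\ne i}a_l/2$. Since $\sin^2(\xi_ly_l)$ and $\cos^2(\xi_ly_l)$ both have integral $a_l/2$ over $(0,a_l)$, and $\sum_{l\ne i}\xi_l^2\le k^2$,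
\[
\|\phi\|_{H_k^1}^2=\sin^2(\xi_i'a_i)\Big(\sum_{l\ne i}\xi_l^2+k^2\Big)P^2\le18\,d\,a_i^2k^2P^2|k-k_p|^2 .
\]
On the opposite face $y_i=0$ the $L^2$ norm of $\partial_nu$ is $\xi_i'P\ge kP/(2\sqrt{2d})$. As $\partial_nu=\mathrm{DtN}_k^-\phi$, we obtain $\|\mathrm{DtN}_k^-\|\ge2c_1/|k-k_p|$ with $2c_1=1/(12\,d\max_la_l)$. By \eqref{eq:inverses} and Lemma~\ref{lem:star}, $\|S_k^{-1}\|\ge2c_1/|k-k_p|-C_3\ge c_1/|k-k_p|$ if also $\delta_0\le c_1/C_3$.
\end{proof}

\subsection{Few close pairs of eigenvalues}

Overlap is a real obstruction. For the cube $\alpha=(1,\dots,1)$ the numbers $k_p^2$ are integers, so at most $3K^2+1$ distinct $k_p$ lie in $[K,2K]$, and for $d\ge3$ the $\delta$-intervals around them cover measure $O(\delta K^2)$ rather than $\delta K^d$. For generic $\alpha$ we expect better: among about $K^{2d}$ pairs spread over an interval of length $K$, about $K^{2d}\cdot K^{-d}/K=K^{d-1}$ should lie within distance $K^{-d}$. We can afford $K^d$ such pairs, and this margin allows a first-moment argument.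 Let
\begin{align*}
P_K(\alpha)&=\{p\in\mathbb{N}^d:k_p\in[\tfrac54K,\tfrac74K]\},\\
M_K(\alpha)&=\#\{(p,q)\in P_K(\alpha)^2:p\ne q,\ |k_p-k_q|<2K^{-d}\}.
\end{align*}

\begin{lemma}\label{lem:pairs}
For almost every $\alpha\in(0,\infty)^d$, $M_K(\alpha)\le K^d$ for all sufficiently large $K=2^j$.
\end{lemma}

\begin{proof}
It suffices to treat $\alpha$ in a cube $\mathcal{Q}=[\beta_0,\gamma_0]^d$ with $0<\beta_0<\gamma_0$, as countably many such cubes cover $(0,\infty)^d$; constants may depend on $\mathcal{Q}$. If $p\in P_K(\alpha)$, then $p_l\le L:=2K/\sqrt{\beta_0}$ for all $l$. If $(p,q)$ is counted in $M_K(\alpha)$, then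
\[
\Big|\sum_l\alpha_l(p_l^2-q_l^2)\Big|=|k_p-k_q|(k_p+k_q)<2K^{-d}\cdot\tfrac72K<8K^{1-d},
\]
and $p_i\ne q_i$ for some $i$. For such a pair and fixed $(\alpha_l)_{l\ne i}$, this inequality confines $\alpha_i$ to an interval of length $16K^{1-d}/|p_i^2-q_i^2|$. Summing over $i$, over the at most $L^{2(d-1)}$ choices of $(p_l,q_l)_{l\ne i}$, and over $s=p_i$, $t=q_i$, we get for $K\ge1$
\[
\int_{\mathcal{Q}}M_K\,d\alpha\le CK^{1-d}L^{2(d-1)}\sum_{1\le s\ne t\le L}\frac1{|s-t|(s+t)}\le CK^{d-1}(1+\log K)^2,
\]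
since the sum is at most $\sum_{s\le L}\frac1s\sum_{1\le r\le L}\frac2r$. By Markov's inequality $|\{\alpha\in\mathcal{Q}:M_K(\alpha)>K^d\}|\le CK^{-1}(1+\log K)^2$, which is summable over $K=2^j$. The Borel--Cantelli lemma finishes the proof.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Fix $\alpha$ as in Lemma~\ref{lem:pairs}.

(i) For large $K$ we have $cK^d\le\#P_K\le CK^d$. The upper bound holds because $p_l\le2K/\sqrt{\alpha_l}$ on $P_K$. For the lower bound, every $p$ with $\sqrt{d\alpha_l}\,p_l\in[\frac54K,\frac74K]$ for all $l$ belongs to $P_K$, and each $p_l$ ranges over an interval of length $K/(2\sqrt{d\alpha_l})$.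

Let $K=2^j$ be large, $0<\delta\le K^{-d}$, $J_p=(k_p-\delta,k_p+\delta)$, $U_\delta=\bigcup_{p\in P_K}J_p\subset(K,2K)$ and $\mathcal{N}=\sum_{p\in P_K}\mathbf{1}_{J_p}$. Then $\int\mathcal{N}=2\delta\,\#P_K\ge c\delta K^d$. Two intervals $J_p,J_q$ meet only if $|k_p-k_q|<2\delta\le2K^{-d}$, so $\int\mathcal{N}^2=\sum_{p,q}|J_p\cap J_q|\le2\delta(\#P_K+M_K)\le C\delta K^d$. By the Cauchy--Schwarz inequality,
\[
|U_\delta|\ge\frac{(\int\mathcal{N})^2}{\int\mathcal{N}^2}\ge c\,\delta K^d .
\]
Put $C_*=c_1$. Given $\lambda\ge C_*K^d$, take $\delta=c_1/\lambda\le K^{-d}$. For $K$ large, $\delta\le\delta_0$ and $k_p\ge K_1$ for $p\in P_K$. If $k\in J_p$, then either $k^2\in\operatorname{spec}H_-$ and $\|S_k^{-1}\|=\infty$, or Lemma~\ref{lem:blow} gives $\|S_k^{-1}\|\ge c_1/|k-k_p|>\lambda$. So the set in (i) contains the open set $U_\delta$, of measure at least $c_*K^d/\lambda$ with $c_*=cc_1$.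

(ii) For $k\in[K,2K]$ we have $C'k^dh(k)\le\lambda_K:=K^d\max\{2^dC'h(2K),C_*\}$. By the proof of (i), for all large $j$ the set in (ii) contains an open subset of $(2^j,2^{j+1})$ of measure at least $c_*/\max\{2^dC'h(2^{j+1}),C_*\}$. These subsets are disjoint, so it suffices to show that the sum of these numbers diverges. If $h$ is bounded, the terms are bounded below. Otherwise $h(k)\to\infty$ by monotonicity, the maximum is eventually $2^dC'h(2^{j+1})$, and $\sum_j1/h(2^j)=\infty$ because $\int_{2^j}^{2^{j+1}}\frac{dk}{k\,h(k)}\le\frac{\log2}{h(2^j)}$.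
\end{proof}

\appendix

\section{Proof of the limiting absorption principle}\label{app:lap}

We prove Proposition~\ref{prop:lap} by compactness: a sequence of solutions that blows up would, after normalization, converge to a nonzero outgoing solution of the homogeneous problem.

\emph{Step 1: uniqueness.} Let $v$ be outgoing with $(\Delta+k^2)v=0$ in $\Omega_+$ and $v|_\Gamma=0$. Identity \eqref{eq:green} on $\Omega_+\cap B_R$ with $\psi=\bar v$ shows that $\int_{\partial B_R}\bar v\,\partial_rv$ is real. Hence $\int_{\partial B_R}|\partial_rv-ikv|^2=\int_{\partial B_R}(|\partial_rv|^2+k^2|v|^2)$, and the left side tends to $0$ by the radiation condition. Rellich's theorem states that a solution of the Helmholtz equation outside a ball with $\int_{\partial B_R}|v|^2\to0$ vanishes there. Since $v$ is real-analytic and $\Omega_+$ is connected, $v=0$. The same argument works with $\mathbb{R}^d$ in place of $\Omega_+$. With Lemma~\ref{lem:far} it shows that for compactly supported $g\in L^2$, $G_k*g$ is the only outgoing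 solution of $(-\Delta-k^2)w=g$ in $H^1_{\mathrm{loc}}(\mathbb{R}^d)$.

\emph{Step 2: a convergence statement.} Let $\kappa_j\to k$ and $f_j\rightharpoonup f$ weakly in $L^2(B)$. Assume either (a) $\operatorname{Re}\kappa_j>0$, $\operatorname{Im}\kappa_j>0$ and $v_j=(H_+-\kappa_j^2)^{-1}f_j$, or (b) $\kappa_j>0$ and $v_j$ is an outgoing solution of $(-\Delta-\kappa_j^2)v_j=f_j$, $v_j|_\Gamma=0$. We claim that $v_j$ converges strongly in $L^2(\Omega_+\cap B_{R_2})$ to an outgoing solution $v$ of $(-\Delta-k^2)v=f$, $v|_\Gamma=0$.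

Let $\chi_1\in C_c^\infty(B_{R_2};[0,1])$ equal $1$ near $\overline{B_{R_1}}$. Since $(1-\chi_1)f_j=0$, the function $(1-\chi_1)v_j$, extended by zero, solves $(-\Delta-\kappa_j^2)w=g_j$ in $\mathbb{R}^d$ with $g_j=2\nabla\chi_1\cdot\nabla v_j+v_j\Delta\chi_1$. It lies in $H^1(\mathbb{R}^d)$ in case (a) and is outgoing in case (b); in both cases
\begin{equation}\label{eq:split}
(1-\chi_1)v_j=G_{\kappa_j}*g_j .
\end{equation}
Put $t_j=\|v_j\|_{L^2(\Omega_+\cap B_{R_2})}$. Inequality \eqref{eq:cacc}, with $\eta=\chi_1$ and with $\eta\in C_c^\infty(\Omega_+\cap B_{R_2};[0,1])$ equal to $1$ on $\operatorname{supp}\nabla\chi_1$, bounds $\|\chi_1\nabla v_j\|$ and $\|g_j\|$ by $C(t_j+\|f_j\|)$, with $C$ independent of $j$. For every $R$, the functions $G_{\kappa_j}$ converge pointwise to $G_k$ and are dominated on $B_R$ by a fixed integrable function, by the behavior of $H^{(1)}_\nu$ near $0$; so $G_{\kappa_j}\to G_k$ in $L^1(B_R)$. By Young's inequality and interior regularity, convolution with $G_{\kappa_j}$ is bounded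 from $L^2(B_{R_2})$ to $H^2(B_R)$ uniformly in $j$, and it converges to convolution with $G_k$ in norm from $L^2(B_{R_2})$ to $L^2(B_R)$.

Suppose first that $t_j$ is bounded. Then $v_j=\chi_1v_j+G_{\kappa_j}*g_j$ is bounded in $H^1(\Omega_+\cap B_R)$ for every $R$. By the compact embedding into $L^2$ and a diagonal argument, a subsequence converges strongly in $L^2(\Omega_+\cap B_R)$ and weakly in $H^1(\Omega_+\cap B_R)$, for every $R$, to some $v$ with $(-\Delta-k^2)v=f$ and $v|_\Gamma=0$. Along it $g_j\rightharpoonup g:=2\nabla\chi_1\cdot\nabla v+v\Delta\chi_1$, and writing $G_{\kappa_j}*g_j-G_k*g=(G_{\kappa_j}-G_k)*g_j+G_k*(g_j-g)$ we pass to the weak limit in \eqref{eq:split}: $(1-\chi_1)v=G_k*g$. So $v$ is outgoing. By Step 1 the limit does not depend on the subsequence, and the whole sequence converges. If instead $t_j\to\infty$ along a subsequence, the same argument applied to $v_j/t_j$ and $f_j/t_j\to0$ produces an outgoing solution with $f=0$ and norm $1$ on $\Omega_+\cap B_{R_2}$, which contradicts Step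 1. This proves the claim.

\emph{Step 3: conclusion.} Case (a) with $f_j=f$ gives the existence of $R_+(k)f$ for every $k>0$. Let $T=\mathbf{1}_BR_+(k)\mathbf{1}_B$. Case (b) with $\kappa_j=k$ shows that $T$ maps weakly convergent sequences to strongly convergent ones; in particular $T$ is bounded. Let $T_j$ be the cut-off solution operators at $\kappa_j$ in case (a) or (b). If $\|T_j-T\|\not\to0$, there are $\epsilon>0$ and unit vectors $f_j$ with $\|(T_j-T)f_j\|\ge\epsilon$ along a subsequence, and we may assume $f_j\rightharpoonup f$. But $T_jf_j\to Tf$ and $Tf_j\to Tf$ strongly, a contradiction. Case (a) with $\kappa_j^2=k^2+iy_j$ gives the limit as $y\downarrow0$, and case (b) gives continuity in $k$. \hfill$\square$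

\section{The divergence theorem for the Rellich field}\label{app:rellich}

We prove \eqref{eq:flux} for $v\in V(D)$. The field $W$ is quadratic in $\nabla v$, and $\nabla v\in L^2(D)$ has no trace a priori. We apply the divergence theorem on a slightly smaller set and show that $\nabla v$ converges in $L^2$ as the boundary is approached.

\emph{Localization.} Both sides of \eqref{eq:flux} are linear in $Y$. By a partition of unity we may replace $Y$ by $\kappa Y$, where the cutoff $\kappa$ is supported either in $D$ or in a cylinder in which, after a rotation, $D=\{x_d>h(x')\}$ with $h$ Lipschitz. In the first case $W\in W^{1,1}$ has compact support in $D$, and both sides vanish. In the second case let $\Sigma$ be a relatively compact piece of the graph of $h$ in the cylinder such that $\operatorname{supp}\kappa$ meets only vertical lines through $\Sigma$, and write $v^\tau(x)=v(x+\tau e_d)$ for $x\in\Sigma$ and small $\tau>0$.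

\emph{Step 1: $(\nabla v)^\tau$ converges in $L^2(\Sigma)$ as $\tau\downarrow0$.} Let $\Phi$ be the fundamental solution of $-\Delta$ and write $v=v_1+v_2$ with $v_1=-\Phi*(\mathbf{1}_D\Delta v)\in H^2_{\mathrm{loc}}(\mathbb{R}^d)$. Then $v_2\in H^1(D)$ is harmonic.

For $\psi\in H^1(\mathbb{R}^d)$ we have $\int|\psi(x',h(x')+\tau)|^2dx'\le2\|\psi\|\,\|\partial_d\psi\|$, uniformly in $\tau$. The convergence $\psi^\tau\to\psi|_\Sigma$ in $L^2(\Sigma)$ holds for smooth $\psi$ by uniform continuity, hence for all $\psi\in H^1_{\mathrm{loc}}$ by density. This applies to the components of $\nabla v_1$. Approximating $v_1$ in $H^2$ by smooth functions also shows that $v_1|_{\partial D}\in H^1(\partial D)$ and $\partial_\nu v_1=\nu\cdot\nabla v_1\in L^2(\partial D)$. So $\varphi:=v_2|_{\partial D}\in H^1(\partial D)$ and $\partial_\nu v_2\in L^2(\partial D)$.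

Green's representation formula gives $v_2=\mathcal{S}[\partial_\nu v_2]-\mathcal{D}\varphi$ in $D$, where $\mathcal{S}f(x)=\int_{\partial D}\Phi(x-y)f(y)\,ds(y)$ and $\mathcal{D}\varphi(x)=\int_{\partial D}\partial_{\nu(y)}\Phi(x-y)\varphi(y)\,ds(y)$. The gradient of $\mathcal{D}\varphi$ has a more singular kernel, and we move one derivative onto $\varphi$. The operators $\tau_{ji}=\nu_j\partial_i-\nu_i\partial_j$ are tangential, and $\int_{\partial D}\tau_{ji}\gamma=\int_D(\partial_j\partial_i\gamma-\partial_i\partial_j\gamma)=0$ for smooth $\gamma$. Hence $\int_{\partial D}\varphi\,\tau_{ji}\gamma=-\int_{\partial D}\gamma\,\tau_{ji}\varphi$, first for smooth $\varphi$ and then for $\varphi\in H^1(\partial D)$, in which restrictions of smooth functions are dense (mollify in $x'$ in each chart). For $x\in D$, using $\partial_{x_i}\Phi(x-y)=-\partial_{y_i}\Phi(x-y)$ and $\Delta_y\Phi(x-y)=0$ on $\partial D$,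
\begin{align*}
\partial_i\mathcal{D}\varphi(x)&=-\sum_j\int_{\partial D}\varphi\,\tau_{ji}\big[\partial_{y_j}\Phi(x-y)\big]ds(y)\\
&=\sum_j\int_{\partial D}\partial_{y_j}\Phi(x-y)\,\tau_{ji}\varphi\,ds(y)=-\sum_j\partial_j\mathcal{S}[\tau_{ji}\varphi](x).
\end{align*}
So each component of $\nabla v_2$ is a sum of first derivatives of single-layer potentials with densities in $L^2(\partial D)$. For $f\in L^2(\partial D)$, the gradient $\nabla\mathcal{S}f$ has nontangential maximal function in $L^2(\partial D)$ and nontangential limits almost everywhere \cite{CMM}, \cite[\S1]{Verchota}. Here, for a fixed aperture $A>1$, the supremum and the limit at $x\in\partial D$ are taken over $\{y\in D:|y-x|<A\operatorname{dist}(y,\partial D)\}$. If $|\nabla h|\le M$, then $\operatorname{dist}(x+\tau e_d,\partial D)\ge\tau/\sqrt{1+M^2}$ for $x\in\Sigma$ and small $\tau$, so vertical approach is nontangential for $A>\sqrt{1+M^2}$. Thus $(\nabla v_2)^\tau$ converges almost everywhere and is dominated by an $L^2$ function, so it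 converges in $L^2(\Sigma)$. Let $\mathcal{G}\in L^2(\Sigma;\mathbb{C}^d)$ be the limit of $(\nabla v)^\tau$.

\emph{Step 2: passage to the limit.} From $|v(x+\tau e_d)-v(x)|^2\le\tau\int_0^\tau|\partial_dv(x+se_d)|^2ds$ we get $\|v^\tau-v\|_{L^2(\Sigma)}^2\le C\tau\|\nabla v\|^2\to0$. On $D_\tau=\{x_d>h(x')+\tau\}$ the function $v$ is $H^2$ near $\operatorname{supp}\kappa$, so $W\in W^{1,1}$ there and the divergence theorem holds. The boundary of $D_\tau$ is a translate of the graph of $h$, with the same normals and surface measure, so $\int_{D_\tau}\nabla\cdot W=\int_\Sigma W^\tau\cdot\nu\,ds$. The left side converges to $\int_D\nabla\cdot W$ because $\nabla\cdot W\in L^1(D)$. Since $W$ is a quadratic expression in $(v,\nabla v)$ with uniformly continuous coefficients, $W^\tau$ converges in $L^1(\Sigma)$ to the same expression in $(v|_\Sigma,\mathcal{G})$.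

\emph{Step 3: identification of $\mathcal{G}$.} It remains to show $\mathcal{G}=\nu\,\partial_\nu v+\nabla_\Gamma v$; the integrand in \eqref{eq:flux} then follows as in the smooth case. For smooth $\psi$ supported like $\kappa$, the identity $\int_{D_\tau}(\nabla v\cdot\nabla\psi+\psi\Delta v)=\int_\Sigma\psi^\tau(\nabla v)^\tau\cdot\nu\,ds$ converges to $\int_D(\nabla v\cdot\nabla\psi+\psi\Delta v)=\int_\Sigma\psi\,\mathcal{G}\cdot\nu\,ds$, and comparison with \eqref{eq:green} gives $\mathcal{G}\cdot\nu=\partial_\nu v$. For the tangential part, the chain rule, valid for smooth functions and by density for $H^2$ functions, gives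
\[
\partial_i\big[v(x',h(x')+\tau)\big]=(\partial_iv+\partial_ih\,\partial_dv)(x',h(x')+\tau),\qquad i<d .
\]
The functions in brackets converge in $L^2$ to the trace of $v$, and the right side converges in $L^2$ to $\mathcal{G}\cdot(e_i+\partial_ih\,e_d)$. Hence $\nabla_\Gamma v\cdot(e_i+\partial_ih\,e_d)=\mathcal{G}\cdot(e_i+\partial_ih\,e_d)$ for $i<d$, and these vectors span the tangent space. \hfill$\square$

\begin{thebibliography}{9}

\bibitem{CMM} Coifman, McIntosh and Meyer, Ann.\ of Math.\ 116 (1982).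

\bibitem{Grisvard} Grisvard, \emph{Elliptic Problems in Nonsmooth Domains}.

\bibitem{McLean} McLean, \emph{Strongly Elliptic Systems}.

\bibitem{talk} \emph{Old and New Wavenumber-Explicit Estimates for Boundary Integral Operators in Acoustic Scattering}, \texttt{https://semiclapp.sciencesconf.org/data/pages/\allowbreak Chandler\_Wilde\_NiceMay2024v2.pdf}.

\bibitem{Verchota} Verchota, J.\ Funct.\ Anal.\ 59 (1984).

\end{thebibliography}
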